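
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Pseudo-complements and $\Sigma_1$-degrees in the lattice of degrees of interpretability}


\begin{abstract}
Let $T$ be a consistent recursively enumerable extension of Peano arithmetic in the language of arithmetic, and let $\mathbf{D}_T$ be the lattice of degrees of interpretability of finite extensions of $T$. Lindstr\"om has shown that every degree containing a $\Sigma_1$-sentence is the pseudo-complement of some degree. We show that the converse fails for every such $T$: there is a $\Sigma_1$-sentence $\tau$ such that the degree of $\neg\tau$ is the pseudo-complement of the degree of $\tau$ but contains no $\Sigma_1$-sentence. Degrees that are pseudo-complements without being $\Sigma_1$-degrees occur below every nonzero degree and arbitrarily close above every $\Sigma_1$-degree other than the greatest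 degree. We also give a criterion for the degree of a $\Pi_1$-sentence to be a pseudo-complement, and one for it to be a $\Sigma_1$-degree.
\end{abstract}

\section{The question and the answer}

Throughout, $T$ is a consistent recursively enumerable extension of Peano arithmetic $PA$, formulated in the language of arithmetic, and all sentences are arithmetical. For sentences $\varphi,\psi$ write $\varphi\le_T\psi$ if $T+\varphi$ is interpretable in $T+\psi$, that is, if there is a translation of the language into itself (which may relativize quantifiers and replace the primitive symbols by defined ones) carrying theorems of $T+\varphi$ to theorems of $T+\psi$. Mutual interpretability is an equivalence relation. Its classes, the \emph{degrees of interpretability}, are ordered by $\le_T$ and form a lattice $\mathbf{D}_T$ (Lindstr\"om). We write $\deg\varphi$ for the degree of $\varphi$, $\cap$ for the meet, $0$ for the least degree (the degree of the theorems of $T$) and $1$ for the greatest degree (the degree of the sentences refutable in $T$). A degree is a \emph{$\Sigma_1$-degree} if it contains a $\Sigma_1$-sentence, and a \emph{$\Pi_1$-degree}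 if it contains a $\Pi_1$-sentence.

A degree $b$ is the \emph{pseudo-complement} of a degree $a$ if $b$ is the greatest element of $\{c: a\cap c=0\}$. Lindstr\"om has shown that every $\Sigma_1$-degree is the pseudo-complement of some degree. The notion of a $\Sigma_1$-degree is defined syntactically, that of a pseudo-complement in terms of the lattice alone. It is therefore natural to ask, as is done in \cite{MFP}, whether the converse holds, so that the $\Sigma_1$-degrees would be characterized algebraically as the pseudo-complements.

At first sight a positive answer may seem plausible. A degree is determined by the $\Pi_1$-sentences provable from its members (Fact~\ref{fact:ohgl}), and from this one sees quickly that the $\Sigma_1$-degrees are exactly the pseudo-complements \emph{of $\Pi_1$-degrees}: if $\psi$ is $\Pi_1$, the pseudo-complement of $\deg\psi$ is $\deg\neg\psi$ (Corollary~\ref{cor:translate}). For an arbitrary $\alpha$, the pseudo-complement of $\deg\alpha$, if it exists, is the infimum of the $\Sigma_1$-degrees $\deg\neg\psi$, where $\psi$ runs through the $\Pi_1$-consequences of $T+\alpha$ (Proposition~\ref{prop:translate}).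 The question becomes whether such an infimum, when it exists, must itself be a $\Sigma_1$-degree. It need not be.

\begin{theorem}\label{thm:main}
There is a $\Sigma_1$-sentence $\tau$ such that $\deg\neg\tau$ is the pseudo-complement of $\deg\tau$, but $\deg\neg\tau$ contains no $\Sigma_1$-sentence.
\end{theorem}

So for no $T$ as above are the $\Sigma_1$-degrees exactly the pseudo-complements of $\mathbf{D}_T$.

Section~\ref{sec:translate} translates the question into one about sets of $\Pi_1$-sentences. Section~\ref{sec:reflection} sets up the single proof-theoretic tool, reflection for finite subtheories. Section~\ref{sec:criterion} gives the criterion for $\Pi_1$-degrees and extracts from it four conditions to be met by $\tau$ and auxiliary sentences $a_0,a_1,\dots$. The sentences will say that a certain self-referential primitive recursive function reaches a certain state. Section~\ref{sec:toy} works out the case with only one state $a$, which shows how the method works and why one state is not enough; Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Section~\ref{sec:near} places examples near any given $\Sigma_1$-degree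 less than $1$.

\section{Degrees as sets of $\Pi_1$-sentences}\label{sec:translate}

We call a sentence $\Sigma_1$ or $\Pi_1$ if it is so up to $PA$-equivalence. For a sentence $\varphi$ let
\[
P(\varphi)=\{\pi : \pi \text{ is a } \Pi_1\text{-sentence and } T+\varphi\vdash\pi\}.
\]
Let $\top$ be the sentence $\exists z\,(z=z)$ and $\bot$ its negation.

\begin{fact}[Orey, H\'ajek, Guaspari, Lindstr\"om; see {\cite[Ch.~6]{L}}]\label{fact:ohgl}
$\varphi\le_T\psi$ if and only if $P(\varphi)\subseteq P(\psi)$.
\end{fact}

This is all we need to know about interpretability. It shows that $P(\varphi)$ depends only on $d=\deg\varphi$ and determines it; we also write $P(d)$. Since $P(\varphi\vee\psi)=P(\varphi)\cap P(\psi)$, we have $\deg\varphi\cap\deg\psi=\deg(\varphi\vee\psi)$, and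
\[
\deg\varphi\cap\deg\psi=0\iff P(\varphi)\cap P(\psi)=P(\top).
\]

For a sentence $\alpha$ let $Q(\alpha)$ be the set of $\Pi_1$-sentences $\pi$ such that $T\vdash\pi\vee\psi$ for all $\psi\in P(\alpha)$; equivalently,
\[
Q(\alpha)=\bigcap_{\psi\in P(\alpha)}P(\neg\psi).
\]

\begin{proposition}\label{prop:translate}
Let $\alpha,\beta,\chi$ be sentences.
\begin{enumerate}
\item[(i)] $\deg\alpha\cap\deg\chi=0$ if and only if $P(\chi)\subseteq Q(\alpha)$.
\item[(ii)] $\deg\beta$ is the pseudo-complement of $\deg\alpha$ if and only if $P(\beta)=Q(\alpha)$.
\end{enumerate}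
\end{proposition}

\begin{proof}
(i) Suppose the meet is $0$, and let $\pi\in P(\chi)$ and $\psi\in P(\alpha)$. The $\Pi_1$-sentence $\pi\vee\psi$ lies in $P(\chi)\cap P(\alpha)=P(\top)$, so $T\vdash\pi\vee\psi$. Hence $\pi\in Q(\alpha)$. Conversely, let $P(\chi)\subseteq Q(\alpha)$ and $\pi\in P(\chi)\cap P(\alpha)$. Then $\pi\in Q(\alpha)$, and taking $\psi=\pi$ in the definition of $Q(\alpha)$ gives $T\vdash\pi$.

(ii) By (i), $\deg\beta$ is the pseudo-complement of $\deg\alpha$ if and only if $P(\beta)\subseteq Q(\alpha)$ and, for every $\chi$, $P(\chi)\subseteq Q(\alpha)$ implies $P(\chi)\subseteq P(\beta)$. Both hold if $P(\beta)=Q(\alpha)$. Conversely, assume both, and let $\pi\in Q(\alpha)$. If $T\vdash\pi\to\pi'$ with $\pi'$ in $\Pi_1$, then $\pi'\in Q(\alpha)$; so $P(\pi)\subseteq Q(\alpha)$. Hence $P(\pi)\subseteq P(\beta)$, and in particular $\pi\in P(\beta)$.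
\end{proof}

\begin{corollary}\label{cor:translate}
\begin{enumerate}
\item[(i)] If $\psi$ is $\Pi_1$, then $\deg\neg\psi$ is the pseudo-complement of $\deg\psi$. Hence the $\Sigma_1$-degrees are precisely the pseudo-complements of $\Pi_1$-degrees.
\item[(ii)] Let $\beta$ be a sentence and let $\sigma_0,\sigma_1,\dots$ be $\Sigma_1$-sentences with $T\vdash\sigma_m\to\beta$ for all $m$ and $\bigcap_mP(\sigma_m)\subseteq P(\beta)$. Then $\deg\beta$ is the pseudo-complement of $\deg\neg\beta$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) Since $\psi\in P(\psi)$, $Q(\psi)\subseteq P(\neg\psi)$. Conversely, if $T\vdash\neg\psi\to\pi$ and $T\vdash\psi\to\psi'$, then $T\vdash\pi\vee\psi'$; so $P(\neg\psi)\subseteq Q(\psi)$. Now apply Proposition~\ref{prop:translate}(ii).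

(ii) If $\pi\in P(\beta)$ and $\psi\in P(\neg\beta)$, then $T\vdash\pi\vee\psi$; so $P(\beta)\subseteq Q(\neg\beta)$. Conversely, each $\neg\sigma_m$ is a $\Pi_1$-sentence in $P(\neg\beta)$, so $Q(\neg\beta)\subseteq\bigcap_mP(\sigma_m)\subseteq P(\beta)$. Again Proposition~\ref{prop:translate}(ii) applies.
\end{proof}

Part (i) contains Lindstr\"om's theorem. Part (ii) is how we shall recognize pseudo-complements: $\beta$ is to be approximated from the stronger side by $\Sigma_1$-sentences.

\section{Sentences refuted at a given level}\label{sec:reflection}

By Craig's theorem $T$ has a primitive recursive set of axioms; we fix one. Let $T|k$ be the finite set of axioms with code at most $k$, and let $\mathrm{Pr}_k$ express provability from $T|k$. For each $k\in\omega$, $PA$ proves that $T|k$ consists of exactly the axioms it really contains. We do not distinguish between a sentence and its G\"odel number.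

A \emph{strict} $\Sigma_1$-sentence is one of the form $\exists z\,\delta(z)$ with $\delta\in\Delta_0$; every $\Sigma_1$-sentence is $PA$-equivalent to a strict one. When a $\Sigma_1$-sentence is used in the role of the strict sentence $\sigma$ in one of the formulas below, its strict form is meant. For $\sigma=\exists z\,\delta(z)$ let $\mathrm{Wit}(\sigma,x)$ express $\exists z\le x\,\delta(z)$. This is a primitive recursive relation of $\sigma$ and $x$, monotone in $x$. Put $\mathrm{True}(\sigma):=\exists x\,\mathrm{Wit}(\sigma,x)$; then $PA\vdash\sigma\leftrightarrow\mathrm{True}(\sigma)$ for each strict $\sigma$. The sentence $\top$ is strict and witnessed by $0$. Recall that $PA$, hence $T$, proves all true $\Sigma_1$-sentences.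

\begin{fact}[Reflection for finite subtheories, Mostowski]\label{fact:reflection}
For each $k\in\omega$ and each sentence $v$,
\[
T\vdash\forall\sigma\ \text{strict }\Sigma_1\ \bigl(\mathrm{True}(\sigma)\wedge v\to\neg\mathrm{Pr}_k(\neg(\sigma\wedge v))\bigr).
\]
\end{fact}

Here $k$ and $v$ are fixed from outside, while $\sigma$ is quantified inside $T$; in a nonstandard model it may be nonstandard.

\begin{proof}
Let $\gamma$ be the conjunction of $v$ and the sentences in $T|k$. Since $T\vdash v\to\gamma$, it suffices to show that $PA$ proves: if $\sigma$ is strict $\Sigma_1$ and both $\gamma$ and $\mathrm{True}(\sigma)$ hold, then the sequent $\gamma,\sigma\Rightarrow\ $ (with empty right-hand side) is not derivable in predicate logic with equality.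

Work in $PA$ and suppose there is a derivation. By cut elimination, which is formalizable in $PA$, we may take it to be cut-free, except for cuts on atomic formulas if equality axioms are used. Every formula in it is then of one of these kinds: atomic; a substitution instance of one of the finitely many standard subformulas of $\gamma$; the sentence $\sigma$; or a $\Delta_0$-formula arising from $\sigma$. For the last kind, note that bounded quantifiers $\exists u\le t$ and $\forall u\le t$ unfold to $\exists u(u\le t\wedge\cdot)$ and $\forall u(u\le t\to\cdot)$, whose immediate subformulas are again $\Delta_0$. (If $s\le t$ abbreviates $\exists w\,(w+s=t)$, its proper subformulas are equations.)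

For these formulas $PA$ has a satisfaction predicate satisfying Tarski's clauses. Terms are evaluated, under a given assignment, by a primitive recursive function; an instance $\psi(t_1,\dots,t_n)$ of a standard $\psi$ is satisfied if $\psi$ holds of the values of the $t_i$; for $\Delta_0$-formulas there is a satisfaction predicate; and $\sigma$ is satisfied if $\mathrm{True}(\sigma)$. Where two clauses apply, $PA$ proves that they agree. By induction on the derivation, every sequent in it is valid under all assignments: if all formulas on the left are satisfied, so is some formula on the right. But $\gamma$ and $\sigma$ are satisfied and the right-hand side of the last sequent is empty, a contradiction.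
\end{proof}

For a sentence $v$ and numbers $j,x$ let $\mathrm{Ref}_j(v,x)$, read ``$v$ is \emph{refuted at level $j$ by stage $x$}'', be the relation
\begin{quote}
there are $p\le x$ and a strict $\Sigma_1$-sentence $\sigma\le x$ such that $\mathrm{Wit}(\sigma,x)$ and $p$ is a proof of $\neg(\sigma\wedge v)$ from $T|j$.
\end{quote}
In words: by stage $x$ one has seen a proof from $T|j$ that refutes $v$ with the help of a $\Sigma_1$-sentence already witnessed. The relation is primitive recursive in $v,j,x$ and monotone in $j$ and $x$. The following three facts drive everything below.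

\begin{lemma}\label{lem:engine}
Let $v$ be a sentence and $j\in\omega$.
\begin{enumerate}
\item[(a)] $T\vdash v\to\forall x\,\neg\mathrm{Ref}_j(v,x)$.
\item[(b)] If $\rho$ is strict $\Sigma_1$ and $T|j\vdash\neg(\rho\wedge v)$, then $PA\vdash\rho\to\mathrm{Ref}_j(v,x)$ for all sufficiently large $x$; that is, $PA\vdash\rho\to\exists y\,\forall x\ge y\ \mathrm{Ref}_j(v,x)$.
\item[(c)] If $v$ is a $\Sigma_1$-sentence and $\mathrm{Ref}_j(v,x)$ is true for some $x\in\omega$, then $v$ is false.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\mathrm{Ref}_j(v,x)$ yields a $\sigma$ with $\mathrm{True}(\sigma)$ and $\mathrm{Pr}_j(\neg(\sigma\wedge v))$; apply Fact~\ref{fact:reflection}.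

(b) Let $p$ be a proof of $\neg(\rho\wedge v)$ from $T|j$; $PA$ verifies that it is one. If $\rho$ holds and $z$ is a witness, then $\mathrm{Ref}_j(v,x)$ for all $x\ge\max(p,\rho,z)$.

(c) There is a true $\Sigma_1$-sentence $\sigma$ with $T\vdash\neg(\sigma\wedge v)$. If $v$ were true, $T$ would prove $\sigma\wedge v$ and be inconsistent.
\end{proof}

Part (a) is available only for a standard sentence $v$ and, in general, only for one standard level $j$ at a time: already for $v=\top$, a proof in $T$ of $\forall j\,\forall x\,\neg\mathrm{Ref}_j(\top,x)$ would give a proof in $T$ of the consistency of $T$. The construction lives in this gap.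

\section{A criterion for $\Pi_1$-degrees}\label{sec:criterion}

We look for a counterexample among the $\Pi_1$-degrees, that is, the degrees $\deg\neg\tau$ with $\tau$ a $\Sigma_1$-sentence. The idea is to compare $\neg\tau$ with the $\Sigma_1$-sentences that imply it. Let $S_m$ be the $\Sigma_1$-sentence
\[
\exists\sigma\ \text{strict }\Sigma_1\ \bigl(\mathrm{True}(\sigma)\wedge\mathrm{Pr}_m(\neg(\sigma\wedge\tau))\bigr),
\]
which is $PA$-equivalent to $\exists x\,\mathrm{Ref}_m(\tau,x)$. By Lemma~\ref{lem:engine}(a), $T\vdash S_m\to\neg\tau$; clearly $T\vdash S_m\to S_{m+1}$; and by Lemma~\ref{lem:engine}(b),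
\begin{equation}\label{eq:cofinal}
\text{if $\sigma$ is $\Sigma_1$ and $T\vdash\neg(\sigma\wedge\tau)$, then $T\vdash\sigma\to S_m$ for some $m\in\omega$.}
\end{equation}
So the $S_m$ are cofinal among the $\Sigma_1$-sentences that imply $\neg\tau$ in $T$, and
\[
P(S_0)\supseteq P(S_1)\supseteq\cdots\supseteq P(\neg\tau),
\]
where the last inclusion means that $P(\neg\tau)\subseteq P(S_m)$ for all $m$.

\begin{theorem}\label{thm:criterion}
For every $\Sigma_1$-sentence $\tau$:
\begin{enumerate}
\item[(i)] $\deg\neg\tau$ is a pseudo-complement if and only if $\bigcap_mP(S_m)=P(\neg\tau)$, and then it is the pseudo-complement of $\deg\tau$.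
\item[(ii)] $\deg\neg\tau$ is a $\Sigma_1$-degree if and only if $P(S_m)=P(\neg\tau)$ for some $m$.
\end{enumerate}
\end{theorem}

\begin{proof}
(i) If $\bigcap_mP(S_m)=P(\neg\tau)$, Corollary~\ref{cor:translate}(ii) with $\beta=\neg\tau$ and $\sigma_m=S_m$ shows that $\deg\neg\tau$ is the pseudo-complement of $\deg\tau$. Conversely, let $\deg\neg\tau$ be the pseudo-complement of $\deg\alpha$, so that $P(\neg\tau)=Q(\alpha)$ by Proposition~\ref{prop:translate}, and let $\pi\in\bigcap_mP(S_m)$. Take any $\psi\in P(\alpha)$. Since $\neg\tau\in P(\neg\tau)=Q(\alpha)$, $T\vdash\neg\psi\to\neg\tau$. By \eqref{eq:cofinal}, applied to the $\Sigma_1$-sentence $\neg\psi$, $T\vdash\neg\psi\to S_m$ for some $m$, so $T\vdash\neg\psi\to\pi$. As $\psi$ was arbitrary, $\pi\in Q(\alpha)=P(\neg\tau)$. The inclusion $P(\neg\tau)\subseteq\bigcap_mP(S_m)$ was noted above.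

(ii) Let $\sigma$ be $\Sigma_1$ with $P(\sigma)=P(\neg\tau)$. Then $\neg\tau\in P(\sigma)$, so by \eqref{eq:cofinal} $T\vdash\sigma\to S_m$ for some $m$, and $P(\neg\tau)\subseteq P(S_m)\subseteq P(\sigma)=P(\neg\tau)$. The converse holds because $S_m$ is $\Sigma_1$.
\end{proof}

For $\Pi_1$-degrees, then, being a $\Sigma_1$-degree means that the decreasing sequence $P(S_m)$ reaches $P(\neg\tau)$, and being a pseudo-complement means only that its intersection is $P(\neg\tau)$. To separate the two we want, for each $j$, a $\Pi_1$-sentence that lies in $P(S_j)$ and not in $P(\neg\tau)$; write it as $\neg a_{j+1}$ with $a_{j+1}$ a $\Sigma_1$-sentence. And we want enough $\Sigma_1$-sentences implying $\neg\tau$ to make the intersection small; the $a_m$ can play this role as well.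

\begin{proposition}\label{prop:conditions}
Let $\tau$ and $a_0,a_1,\dots$ be $\Sigma_1$-sentences such that, for all $m,j\in\omega$ and all $\Sigma_1$-sentences $\rho$:
\begin{enumerate}
\item[(1)] $T\vdash\neg(a_m\wedge\tau)$;
\item[(2)] $T\nvdash\neg a_m$;
\item[(3)] if $T\vdash\neg(\rho\wedge a_i)$ for all $i\in\omega$, then $T\vdash\rho\to\tau$;
\item[(4)] $T\vdash S_j\to\neg a_{j+1}$.
\end{enumerate}
Then $\deg\neg\tau$ is the pseudo-complement of $\deg\tau$ and is not a $\Sigma_1$-degree.
\end{proposition}

\begin{proof}
By (1), $T\vdash a_m\to\neg\tau$ for all $m$. Let $\pi\in\bigcap_mP(a_m)$. Then $T\vdash\neg(\neg\pi\wedge a_m)$ for all $m$, so $T\vdash\neg\pi\to\tau$ by (3), and $\pi\in P(\neg\tau)$. Corollary~\ref{cor:translate}(ii) with $\beta=\neg\tau$ and $\sigma_m=a_m$ shows that $\deg\neg\tau$ is the pseudo-complement of $\deg\tau$. By (4), $\neg a_{j+1}\in P(S_j)$. If $\neg a_{j+1}$ were in $P(\neg\tau)$, then $T\vdash\neg\tau\to\neg a_{j+1}$, and with (1) $T\vdash\neg a_{j+1}$, contrary to (2). So $P(S_j)\ne P(\neg\tau)$ for every $j$, and $\deg\neg\tau$ is not a $\Sigma_1$-degree by Theorem~\ref{thm:criterion}(ii).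
\end{proof}

\section{Rehearsal: a single state}\label{sec:toy}

We first see how far one gets with only one sentence $a$ in place of all the $a_m$. Fix $k\in\omega$. Define a function $f$ whose values are the \emph{states} $*,\tau,a$ (coded by numbers); we use the symbols $\tau$ and $a$ also for the sentences $\exists x\,(f(x)=\tau)$ and $\exists x\,(f(x)=a)$, which say that the state is reached. Put $f(0)=*$ and $f(x+1)=f(x)$ except for the following moves at stage $x$:
\begin{itemize}
\item from $*$, move to $a$ if $\mathrm{Ref}_j(a,x)$ for some $j\le x$;
\item from $a$, move to $\tau$ if $\mathrm{Ref}_k(\tau,x)$.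
\end{itemize}
Thus $f$ enters a state when it sees a refutation of the statement that it will ever be in that state.

\paragraph{Self-reference.} The definition of $f$ mentions sentences about $f$. This is legitimate, here and in the later constructions. For an arbitrary formula $e(x,y)$ read the clauses with $\exists x\,e(x,\bar c)$ as the sentence belonging to the state with code $c$. They then define a primitive recursive function $F(e,x)$ of (the G\"odel number of) $e$ and of $x$. Let $\Phi(u,x,y)$ be a $\Sigma_1$-formula for $F(u,x)=y$ for which $PA$ proves totality, uniqueness and the recursion clauses. By the diagonal lemma there is a $\Sigma_1$-formula $e$ with $PA\vdash e(x,y)\leftrightarrow\Phi(e,x,y)$. Read ``$f(x)=y$'' as $e(x,y)$. The sentences belonging to the states are then $\Sigma_1$, and $PA$ proves the clauses.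

\medskip
We examine the conditions of Proposition~\ref{prop:conditions}, with $a$ for every $a_m$.

\emph{Condition (1).} We show more: $T\vdash\neg\tau$. Reason in $T$. The state $\tau$ can be entered only from $a$, at a stage $x$ with $\mathrm{Ref}_k(\tau,x)$. But if it is entered, the sentence $\tau$ is true, and by Lemma~\ref{lem:engine}(a) it is not refuted at level $k$.

\emph{Condition (2).} In the standard model $f$ never leaves $*$. Otherwise it moves to $a$ at some stage $x$ with $\mathrm{Ref}_j(a,x)$ for some $j$; then $a$ is a true $\Sigma_1$-sentence, contrary to Lemma~\ref{lem:engine}(c). If $T\vdash\neg a$, then $T|j\vdash\neg(\top\wedge a)$ for some $j$, so $\mathrm{Ref}_j(a,x)$ for all large $x$, and $f$ would leave $*$. So $T\nvdash\neg a$.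

\emph{Condition (3).} Let $\rho$ be strict $\Sigma_1$ and $T|j\vdash\neg(\rho\wedge a)$. Reason in $T+\rho$. By Lemma~\ref{lem:engine}(b), $\mathrm{Ref}_j(a,x)$ for all large $x$, so $f$ leaves $*$, and $a$ holds. This contradicts $\neg(\rho\wedge a)$. So $T\vdash\neg\rho$, and all the more $T\vdash\rho\to\tau$.

\emph{Condition (4), for level $k$ only.} Reason in $T+S_k+a$. Since $\neg\tau$, $f$ stays at $a$ once it is there. By $S_k$, $\mathrm{Ref}_k(\tau,x)$ for all large $x$, so $f$ moves to $\tau$, a contradiction. So $T\vdash S_k\to\neg a$.

\medskip
What is missing is (4) for larger levels, and it fails: if $l$ is so large that $T|l\vdash\neg(\top\wedge\tau)$, then $T\vdash S_l$ by Lemma~\ref{lem:engine}(b), while $T\nvdash\neg a$. Indeed $\deg\neg\tau=0$ is a $\Sigma_1$-degree. The level $k$ is caught between two demands. Because it is bounded, $T$ can prove that $f$ does not move from $a$ to $\tau$. Because it is bounded, $a$ answers only refutations of $\tau$ from $T|k$.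

The way out is to have infinitely many states $a_m$, where $a_m$ watches the levels below $m$. For each $m\in\omega$, $T$ will prove that $a_m$ is not left; but $T$ will not prove this for all $m$ at once, and $\tau$ may be entered from $a_m$ with $m$ nonstandard. This creates a new difficulty with (3). Assume $T\vdash\neg(\rho\wedge a_m)$ for all $m\in\omega$ and argue in $T+\rho$. The function cannot remain at $*$, and cannot end in a standard $a_m$; but the assumption says nothing about $a_m$ with $m$ nonstandard. We therefore let $a_m$ watch not only $\tau$ but also the states $a_i$ with $i<m$: if one of these is refuted at a level below $m$, the function may move there. A nonstandard $a_m$ notices the (standard) refutation of $a_0$ and is abandoned. Since moves among the $a_m$ only go down, the function still settles.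

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The states are now $*,\tau,a_0,a_1,a_2,\dots$, coded as $0,1,2,3,\dots$. We isolate what the later construction in Section~\ref{sec:near} will share with the present one.

\begin{definition}\label{def:walk}
A \emph{walk} is a primitive recursive function $h$ with states as values, defined self-referentially as in Section~\ref{sec:toy}, with the $\Sigma_1$-sentences
\[
\tau:=\exists x\,(h(x)=\tau),\qquad a_m:=\exists x\,(h(x)=a_m),
\]
such that $PA$ proves the following: $h(0)=*$, and $h(x+1)=h(x)$ unless a move of one of these kinds is made at stage $x$: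
\begin{itemize}
\item from $*$ to some $a_i$;
\item from $a_m$ to some $v\in\{\tau\}\cup\{a_i:i<m\}$ such that $\mathrm{Ref}_j(v,x)$ for some $j<m$.
\end{itemize}
In particular, $\tau$ is never left. As before, the same symbol denotes a state and the sentence saying that it is reached; in $\mathrm{Ref}_j(v,x)$ it is the sentence that is meant.
\end{definition}

\begin{lemma}\label{lem:walk}
Let $h$ be a walk.
\begin{enumerate}
\item[(a)] $PA$ proves that $h$ is eventually constant.
\item[(b)] For each $m\in\omega$, $T$ proves: if $h(x)=a_m$, then $h(y)=a_m$ for all $y\ge x$. Hence $T\vdash\neg(a_m\wedge\tau)$.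
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Reason in $PA$. If $\tau$ is reached, $h$ stays there. Otherwise, if some $a_m$ is reached, take the least such $m$. From $a_m$ the walk could only move to $\tau$ or to some $a_i$ with $i<m$, and these are not reached; so it stays. Otherwise $h$ is constantly $*$.

(b) Reason in $T$. If $h$ leaves $a_m$ at stage $y$, it goes to some $v\in\{\tau\}\cup\{a_i:i<m\}$ with $\mathrm{Ref}_j(v,y)$ for some $j<m$. Since $v$ is reached, the sentence $v$ is true. There are finitely many pairs $(v,j)$, all standard, and Lemma~\ref{lem:engine}(a) excludes each of them. For the second claim, $a_m$ cannot be reached after $\tau$ since $\tau$ is never left, and $\tau$ cannot be reached after $a_m$ by the first claim.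
\end{proof}

Part (b) is where the bound $j<m$ is needed. Now let $h$ be the following walk. At stage $x$:
\begin{itemize}
\item if $h(x)=*$, the state $a_i$ is \emph{eligible} if $i\le x$ and $\mathrm{Ref}_j(a_i,x)$ for some $j\le x$;
\item if $h(x)=a_m$, a state $v\in\{\tau\}\cup\{a_i:i<m\}$ is eligible if $\mathrm{Ref}_j(v,x)$ for some $j<m$;
\item if $h(x)=\tau$, no state is eligible.
\end{itemize}
If some state is eligible, $h(x+1)$ is the eligible state with least code; otherwise $h(x+1)=h(x)$. We verify conditions (1)--(4) of Proposition~\ref{prop:conditions}. Condition (1) is Lemma~\ref{lem:walk}(b).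

\begin{lemma}[Condition (2)]\label{lem:two}
$T\nvdash\neg a_m$ for every $m\in\omega$.
\end{lemma}

\begin{proof}
In the standard model $h$ is constantly $*$. Otherwise its first move, at stage $x$ say, leads to some $a_i$ with $\mathrm{Ref}_j(a_i,x)$ for some $j$; then $a_i$ is a true $\Sigma_1$-sentence, contrary to Lemma~\ref{lem:engine}(c). If $T\vdash\neg a_m$, then $T|j\vdash\neg(\top\wedge a_m)$ for some $j$, and by Lemma~\ref{lem:engine}(b) $\mathrm{Ref}_j(a_m,x)$ is true for all large $x$. So $a_m$ is eligible at all large stages with $h(x)=*$, and $h$ leaves $*$, a contradiction.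
\end{proof}

Here, through Lemma~\ref{lem:engine}(c), the consistency of $T$ is used. For inconsistent $T$ there is only one degree, and the theorem fails.

\begin{lemma}[Condition (3)]\label{lem:three}
If $\rho$ is $\Sigma_1$ and $T\vdash\neg(\rho\wedge a_m)$ for all $m\in\omega$, then $T\vdash\rho\to\tau$.
\end{lemma}

\begin{proof}
We may take $\rho$ strict. Let $T|j_0\vdash\neg(\rho\wedge a_0)$. Reason in $T+\rho$. By Lemma~\ref{lem:engine}(b), $\mathrm{Ref}_{j_0}(a_0,x)$ for all large $x$. Let $v$ be the final state of $h$, which exists by Lemma~\ref{lem:walk}(a).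
\begin{itemize}
\item $v=*$ is impossible, since $a_0$ would be eligible at all large stages and $h$ would move.
\item $v=a_m$ with $m\le j_0$ is impossible by the finitely many theorems $\neg(\rho\wedge a_m)$, $m\le j_0$.
\item $v=a_m$ with $m>j_0$, where $m$ may be nonstandard, is impossible: $0<m$ and $j_0<m$, so $a_0$ would be eligible at all large stages and $h$ would move.
\end{itemize}
So $v=\tau$, and $\tau$ holds.
\end{proof}

\begin{lemma}[Condition (4)]\label{lem:four}
$T\vdash S_j\to\neg a_{j+1}$ for every $j\in\omega$.
\end{lemma}

\begin{proof}
Reason in $T+S_j+a_{j+1}$. By Lemma~\ref{lem:walk}(b), $h(x)=a_{j+1}$ for all large $x$. By $S_j$, $\mathrm{Ref}_j(\tau,x)$ for all large $x$. Since $j<j+1$, $\tau$ is eligible at all large stages, so $h$ moves, a contradiction.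
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:conditions}, with Lemma~\ref{lem:walk}(b) and Lemmas~\ref{lem:two}--\ref{lem:four}.
\end{proof}

\begin{remark}
Unlike in Section~\ref{sec:toy}, $T\nvdash\neg\tau$, since $0$ is a $\Sigma_1$-degree. But for each $k\in\omega$, $T+\tau$ proves that $h$ enters $\tau$ from some $a_m$ with $m>k$, by Lemma~\ref{lem:walk}(b). So in every model of $T+\tau$ the walk passes through a nonstandard $a_m$.
\end{remark}

\section{Examples near a given $\Sigma_1$-degree}\label{sec:near}

\begin{theorem}\label{thm:near}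
Let $\eta$ be a $\Sigma_1$-sentence and $\pi$ a $\Pi_1$-sentence with $T\nvdash\eta\to\pi$. There is a $\Sigma_1$-sentence $\tau$ such that $b:=\deg(\eta\wedge\neg\tau)$ is the pseudo-complement of $\deg\neg(\eta\wedge\neg\tau)$, $b$ is not a $\Sigma_1$-degree,
\[
\deg\eta<b<\deg(\eta\wedge\pi),
\]
and $\pi\notin P(b)$.
\end{theorem}

For $\eta=\top$ and $\pi=\bot$ this contains Theorem~\ref{thm:main}. The hypothesis $T\nvdash\eta\to\pi$ cannot be dropped, because otherwise $\deg\eta=\deg(\eta\wedge\pi)$.

We take $\eta$ strict and let $\theta$ be the strict form of $\neg\pi$, so that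
\begin{equation}\label{eq:hyp}
T\nvdash\neg(\eta\wedge\theta).
\end{equation}
Put $\beta=\eta\wedge\neg\tau$. Three changes to the construction are needed.

First, the $a_m$ are to be approximations to $\beta$, so $a_m$ must imply $\eta$: the walk waits for a witness of $\eta$.

Second, to keep $\pi$ out of $P(\beta)$, the sentences $a_m$ must be consistent not only with $T$ but with $T+\theta$. So at $*$ the walk looks for refutations of $a_i\wedge\theta$ instead of $a_i$. And for $b\le\deg(\eta\wedge\pi)$ we want $\tau$ to imply $\theta$, so $\tau$ is entered only after a witness of $\theta$ has been found.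

Third, the proof of condition (2) can no longer take place in the standard model: hypothesis \eqref{eq:hyp} does not say that $\eta$ and $\theta$ are true. It has to be carried out inside $T+\eta$, and there the walk might leave $*$ because of a nonstandard proof, about which $T$ knows nothing. The remedy is to let the walk follow the least proof it sees: if there is a standard proof to be followed, the one that is followed is then standard.

\paragraph{The walk.} Define a walk $g$ with states and sentences as in Definition~\ref{def:walk}, where $g(0)=*$. No move is made at stage $x$ unless $\mathrm{Wit}(\eta,x)$. If $\mathrm{Wit}(\eta,x)$: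
\begin{itemize}
\item If $g(x)=*$, call $p\le x$ a \emph{candidate at $x$} if $p$ is a proof in $T$ of a sentence of the form $\neg(\sigma\wedge a_i\wedge\theta)$ with $\sigma$ strict $\Sigma_1$ and $\mathrm{Wit}(\sigma,x)$. If there is a candidate, let $p$ be the least one and let $g(x+1)=a_i$ for the (least) corresponding $i$.
\item If $g(x)=a_m$, then $a_i$ with $i<m$ is eligible if $\mathrm{Ref}_j(a_i,x)$ for some $j<m$, and $\tau$ is eligible if $\mathrm{Wit}(\theta,x)$ and $\mathrm{Ref}_j(\tau,x)$ for some $j<m$. Move to the eligible state with least code, if there is one.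
\item If $g(x)=\tau$, make no move.
\end{itemize}
This is a walk, so Lemma~\ref{lem:walk} applies. A move out of $*$ requires a witness of $\eta$ and a move to $\tau$ one of $\theta$, so
\begin{equation}\label{eq:imp}
T\vdash a_m\to\eta,\qquad T\vdash\tau\to\eta\wedge\theta,\qquad T\vdash a_m\to\beta,
\end{equation}
for all $m\in\omega$; the last statement uses $T\vdash\neg(a_m\wedge\tau)$. Let $S_j$ be defined from the present $\tau$ as in Section~\ref{sec:criterion}.

\begin{lemma}\label{lem:near}
Let $m,j\in\omega$ and let $\rho$ be a $\Sigma_1$-sentence.
\begin{enumerate}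
\item[(2$'$)] $T\nvdash\neg(a_m\wedge\theta)$.
\item[(3$'$)] If $T\vdash\neg(\rho\wedge a_i)$ for all $i\in\omega$, then $T\vdash\rho\wedge\eta\to\tau$.
\item[(4$'$)] $T\vdash S_j\to\neg(a_{j+1}\wedge\theta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(2$'$) Suppose $T\vdash\neg(a_m\wedge\theta)$, and let $p_0\in\omega$ be a proof in $T$ of $\neg(\top\wedge a_m\wedge\theta)$. Reason in $T+\eta$. If $g(x)=*$ for some $x\ge p_0$ with $\mathrm{Wit}(\eta,x)$, then $p_0$ is a candidate at $x$, so $g$ leaves $*$ at that stage. Since there are $x\ge p_0$ with $\mathrm{Wit}(\eta,x)$, $g$ does leave $*$, at a stage $x_1$ say, following the least candidate $p\le x_1$. If $x_1\ge p_0$, then $p_0$ is a candidate at $x_1$, so $p\le p_0$; if $x_1<p_0$, then $p\le x_1<p_0$. In either case $p\le p_0$. So $p$ is one of the finitely many standard numbers up to $p_0$ that are proofs in $T$ of sentences of the form $\neg(\sigma\wedge a_i\wedge\theta)$, and for the corresponding (standard) $\sigma$ and $i$, $\sigma$ is true since it has been witnessed and $a_i$ is true since $g(x_1+1)=a_i$. As each of these finitely many sentences $\neg(\sigma\wedge a_i\wedge\theta)$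 is a theorem of $T$, $\neg\theta$ follows. So $T\vdash\neg(\eta\wedge\theta)$, contrary to \eqref{eq:hyp}.

(3$'$) Take $\rho$ strict and let $T|j_0\vdash\neg(\rho\wedge a_0)$. Reason in $T+\rho+\eta$. For all large $x$ we have $\mathrm{Wit}(\eta,x)$, $\mathrm{Wit}(\rho,x)$ and $\mathrm{Ref}_{j_0}(a_0,x)$. The final state of $g$ is not $*$, since a fixed standard proof of $\neg(\rho\wedge a_0\wedge\theta)$ would be a candidate at all large stages. It is not $a_m$ with $m\le j_0$, by the finitely many theorems $\neg(\rho\wedge a_m)$. It is not $a_m$ with $m>j_0$, since then $a_0$ would be eligible at all large stages. So it is $\tau$.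

(4$'$) Reason in $T+S_j+a_{j+1}+\theta$. By \eqref{eq:imp}, $\eta$ holds, and by Lemma~\ref{lem:walk}(b), $g(x)=a_{j+1}$ for all large $x$. But $\mathrm{Wit}(\eta,x)$, $\mathrm{Wit}(\theta,x)$ and $\mathrm{Ref}_j(\tau,x)$ for all large $x$, so $\tau$ is eligible and $g$ moves, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:near}]
\emph{Pseudo-complement.} By \eqref{eq:imp}, $T\vdash a_m\to\beta$ for all $m$. Let $\pi'\in\bigcap_mP(a_m)$. Then $T\vdash\neg(\neg\pi'\wedge a_m)$ for all $m$, so by (3$'$) $T\vdash\neg\pi'\wedge\eta\to\tau$, that is, $\pi'\in P(\beta)$. By Corollary~\ref{cor:translate}(ii) with $\sigma_m=a_m$, $b=\deg\beta$ is the pseudo-complement of $\deg\neg\beta$.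

\emph{Not $\Sigma_1$.} Suppose $\sigma$ is $\Sigma_1$ and $P(\sigma)=P(\beta)$. Since $\neg\tau\in P(\beta)=P(\sigma)$, \eqref{eq:cofinal} gives $T\vdash\sigma\to S_j$ for some $j$. By (4$'$) the $\Pi_1$-sentence $\neg(a_{j+1}\wedge\theta)$ lies in $P(\sigma)=P(\beta)$. As $T\vdash a_{j+1}\to\beta$, we get $T\vdash\neg(a_{j+1}\wedge\theta)$, contrary to (2$'$).

\emph{Position.} Clearly $\deg\eta\le b$, and the inequality is strict because $b$ is not a $\Sigma_1$-degree. Since $T\vdash\tau\to\theta$, we have $T\vdash\eta\wedge\pi\to\beta$, so $b\le\deg(\eta\wedge\pi)$. If $\pi\in P(b)$, then $T\vdash\beta\to\neg\theta$, hence $T\vdash a_0\to\neg\theta$, contrary to (2$'$). So $\pi\notin P(b)$, and therefore $b<\deg(\eta\wedge\pi)$.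
\end{proof}

\begin{corollary}
\begin{enumerate}
\item[(i)] Below every nonzero degree there is a nonzero pseudo-complement that is not a $\Sigma_1$-degree.
\item[(ii)] Every $\Sigma_1$-degree $s<1$ is the greatest lower bound of the (nonempty) set of those pseudo-complements strictly above $s$ that are not $\Sigma_1$-degrees.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) Let $d>0$ and take $\pi\in P(d)\setminus P(\top)$. Theorem~\ref{thm:near} with $\eta=\top$ gives such a $b$ with $0<b<\deg\pi\le d$.

(ii) Let $s=\deg\eta$ with $\eta$ in $\Sigma_1$. Since $s<1$, $T\nvdash\eta\to\bot$, and Theorem~\ref{thm:near} with $\pi=\bot$ shows that the set is nonempty. It has $s$ as a lower bound. If $d\not\le s$, take $\pi\in P(d)\setminus P(\eta)$. Theorem~\ref{thm:near} gives an element $b$ of the set with $\pi\notin P(b)$, so $d\not\le b$. Hence every lower bound $d$ of the set satisfies $d\le s$.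
\end{proof}

\begin{thebibliography}{9}
\bibitem{L} Lindstr\"om, \emph{Aspects of Incompleteness}.
\bibitem{MFP} \emph{Metamathematical Fixed Points}, \url{https://gupea-staging.ub.gu.se/bitstream/handle/2077/25513/gupea_2077_25513_1.pdf?isAllowed=y&sequence=1}.
\end{thebibliography}

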